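# Slim dense sets in infinite powers

## 1. A dense set of rational points that is thin on every line

Take the plane $\mathbb Q^2$. The set $\mathbb Q^2$ itself is dense in it, and it fills every horizontal and vertical line. Can we find a dense subset that is small on all these lines at once?

Yes, by a greedy choice. Let $B_0,B_1,B_2,\dots$ list all the open rectangles with rational corners, intersected with $\mathbb Q^2$. Choose points $p_n=(a_n,b_n)\in B_n$ one after another, with $a_n\notin\{a_m:m<n\}$ and $b_n\notin\{b_m:m<n\}$. This is possible because each side of $B_n$ contains infinitely many rationals and only finitely many are forbidden. The set $D=\{p_n:n<\omega\}$ is dense, since it meets every $B_n$, and each horizontal or vertical line contains at most one of its points.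

The same works in $\mathbb Q^\omega$, the product of countably many copies of $\mathbb Q$. List as $B_0,B_1,\dots$ the basic open boxes that restrict finitely many coordinates to intervals with rational endpoints; there are countably many. Choose $p_n\in B_n$ so that $p_n(i)\notin\{p_m(i):m<n\}$ for every $i<\omega$. Each coordinate has infinitely many admissible values, so this can be done. Now any two points of $D=\{p_n\}$ differ in every coordinate. If we freeze any non-empty set of coordinates at prescribed values, at most one point of $D$ survives.

Here is the general notion. Recall that $S\subset X$ is nowhere dense in $X$ if every non-empty open $G\subset X$ contains a non-empty open $G'$ with $G'\cap S=\emptyset$. A space is dense-in-itself if it has no isolated points.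

**Definition 1.** Let $X=\prod_{i\in I}X_i$ carry the product topology, where $|I|>1$. For a non-empty proper subset $K\subset I$ and $v\in\prod_{i\in K}X_i$, the *cross-section* at $v$ is $C(v)=\{x\in X:x\upharpoonright K=v\}$ with the subspace topology. A set $D\subset X$ is *slim* if for all such $K$ and $v$ the set $D\cap C(v)$ is nowhere dense in $C(v)$.

For instance, if $I=\{0,1\}$, the cross-sections are the horizontal and vertical lines. In general $C(v)$ is a copy of $\prod_{i\in I\setminus K}X_i$, and we shall identify the two. In $\mathbb Q^\omega$ a single point is nowhere dense in any $C(v)$, so the set $D$ built above is slim and dense.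

What did we use about $\mathbb Q$? A countable base, which is a lot. The paper "On Thin, Very Thin, and Slim Dense Sets" (http://www.auburn.edu/~gruengf/preprints/slim-fin.pdf) asks: can there be a dense-in-itself Hausdorff space $X$ such that $X^\omega$ has no slim dense set? It is known that, consistently, no such space exists; so one could look for a space under some additional hypothesis, or try to prove in ZFC that there is none. We shall prove, in ZFC, that $X^\omega$ has a slim dense set for every non-empty dense-in-itself Hausdorff space $X$. (All spaces below are non-empty.) No additional hypothesis is used.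

We shall use the following elementary facts.

- (N1) Subsets and finite unions of nowhere dense sets are nowhere dense: for a finite union, shrink $G$ once for each set.
- (N2) If $S$ is nowhere dense in $X$ and $U\subset X$ is open, then $S\cap U$ is nowhere dense in $U$: apply the definition to open $G\subset U$.
- (N3) Let $S$ be nowhere dense and $V$ non-empty open. Then $V\setminus\overline S$ is non-empty, because $V$ contains a non-empty open $V'$ missing $S$, and such a $V'$ also misses $\overline S$. If moreover $A\cap V$ is dense in $V$, then $A\cap V\not\subset S$, because $A$ meets $V'$.
- (N4) If $p:X\to Y$ is continuous and open, and $N$ is nowhere dense in $Y$, then $p^{-1}(N)$ is nowhere dense in $X$. Given a non-empty open $G\subset X$, the open set $p(G)$ contains a non-empty open $H$ missing $N$, and $G\cap p^{-1}(H)$ is non-empty, open and misses $p^{-1}(N)$.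
- (N5) In a dense-in-itself Hausdorff space every point is nowhere dense and every non-empty open set is infinite. For the first, $G\setminus\{x\}$ is open and non-empty. For the second, a finite non-empty open set minus all but one of its points would be an open singleton.

If the $X_i$ are dense-in-itself Hausdorff spaces and $i\in I\setminus K$, the projection $C(v)\to X_i$ is continuous and open. So (N4) and (N5) show that points are nowhere dense in $C(v)$.

## 2. Products and finite powers with no slim dense set

Before proving anything positive, let us see how badly products can behave. Let $\mathfrak c=2^\omega$ and $\lambda=\mathfrak c^+$, a regular cardinal. Let $Z=2^\lambda$ with the topology whose base consists of the sets $[s]=\{x:s\subset x\}$, where $s$ is a partial function from $\lambda$ to $2$ with $|s|<\lambda$. This is a base, since $[s]\cap[t]$ is either empty or equal to $[s\cup t]$. It is Hausdorff: two points that differ at $\alpha$ are separated by fixing the value at $\alpha$. It is dense-in-itself, since $[s]$ leaves coordinates free. Note that $[s']\subset[s]$ holds exactly when $s\subset s'$.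

For $m\ge1$, the space $Z^m$ is homeomorphic to $Z$. Its base of sets $[s_1]\times\dots\times[s_m]$ corresponds to the sets $[s]$ for partial functions $s$ of size $<\lambda$ on $m$ disjoint copies of $\lambda$, and a bijection of these $m$ copies with $\lambda$ carries one base to the other.

**Lemma 2.** The union of at most $\mathfrak c$ nowhere dense subsets of $Z$ is nowhere dense.

*Proof.* Let $N_\xi$ ($\xi<\mathfrak c$, repetitions allowed) be nowhere dense, and let $O_\xi=Z\setminus\overline{N_\xi}$, a dense open set by (N3). Given $[s]$, build an increasing sequence $(s_\xi)_{\xi\le\mathfrak c}$ of partial functions of size $<\lambda$. Start with $s_0=s$. Given $s_\xi$, the open set $[s_\xi]\cap O_\xi$ is non-empty, so it contains some $[s_{\xi+1}]$, and then $s_{\xi+1}\supset s_\xi$. At limits take unions; a union of at most $\mathfrak c$ sets of size less than the regular cardinal $\lambda=\mathfrak c^+$ has size $<\lambda$. Finally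
$$[s_{\mathfrak c}]\subset[s]\cap\bigcap_{\xi<\mathfrak c}O_\xi .$$
So every $[s]$ contains a non-empty open set missing all $N_\xi$. $\blacksquare$

**Proposition 3.** In ZFC there is a dense-in-itself Hausdorff space $Z$ such that for every finite $m\ge1$ the product $Z^m\times\mathbb Q^\omega$ has no slim dense set.

*Proof.* Take the $Z$ above. Suppose $D\subset Z^m\times\mathbb Q^\omega$ is slim and dense. Let $K$ be the set of the $\mathbb Q$-coordinates, a non-empty proper set of coordinates. For $v\in\mathbb Q^\omega$ the cross-section $C(v)$ is a copy of $Z^m$, and by slimness $D_v=\{u\in Z^m:(u,v)\in D\}$ is nowhere dense in $Z^m\cong Z$. There are $\mathfrak c$ many $v$, so by Lemma 2 the set $\bigcup_vD_v$ is nowhere dense in $Z^m$. But $\bigcup_vD_v$ is the projection of the dense set $D$ to $Z^m$, hence dense in $Z^m$. By (N3) this is a contradiction. $\blacksquare$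

So a countable product of different spaces need not have a slim dense set. In fact, even repeating a single space finitely often does not help.

*Example (finite powers).* Let $X=Z\sqcup\mathbb Q$ be the topological sum, a dense-in-itself Hausdorff space. For $2\le n<\omega$ the power $X^n$ has no slim dense set. Indeed, let $D\subset X^n$ be slim and dense. The set $Z^{n-1}\times\mathbb Q$ is open in $X^n$, so $D'=D\cap(Z^{n-1}\times\mathbb Q)$ is dense in it. Fix the last coordinate to be $q\in\mathbb Q$. By slimness, $D\cap C(q)$ is nowhere dense in $C(q)\cong X^{n-1}$, so by (N2) its trace $D'_q=\{u\in Z^{n-1}:(u,q)\in D\}$ is nowhere dense in the open subspace $Z^{n-1}$. By Lemma 2 the countable union $\bigcup_qD'_q$ is nowhere dense in $Z^{n-1}$. It is also the projection of $D'$, hence dense there: a contradiction.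

A proof for $X^\omega$ must therefore use in an essential way both that there are infinitely many coordinates and that they look alike. We shall see exactly where each enters.

## 3. Where greedy choice runs out of points

The sensible first attempt is to repeat Section 1: go through a family of open sets that a dense set has to meet, and put in a new point each time, with all coordinates fresh. It already fails for a countable space.

Let $X$ be the set of characteristic functions of finite unions of open intervals with rational endpoints, as a subspace of $2^{\mathbb R}$ with the ordinary product topology. Then $X$ is countable and Hausdorff. It is dense in $2^{\mathbb R}$: given finitely many reals and prescribed values $0,1$ there, take small disjoint rational intervals around those with value $1$. It is dense-in-itself, because a basic open set fixes finitely many reals and the value at a further real can still be chosen in both ways.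

However, no countable family of non-empty open sets is fine enough to guide the recursion. Given non-empty open sets $B_n\subset X$ ($n<\omega$), pick finite $s_n$ with $\{x\in X:s_n\subset x\}\subset B_n$, and a real $r\notin\bigcup_n\mathrm{dom}\,s_n$. By density each $B_n$ contains a point with value $1$ at $r$, so the open set $\{x\in X:x(r)=0\}$ contains no $B_n$. The same is true in $X^\omega$: if each non-empty open set of $X^\omega$ contained a member of some countable family of non-empty open sets, then the projections of these to the first coordinate would be such a family in $X$.

So the recursion has to handle uncountably many open sets. But the points it chooses have distinct first coordinates in the countable set $X$. After countably many steps there may be no value left for $p_\omega(0)$, and an uncountable recursion of this kind cannot be completed. We must let points of $D$ share coordinates, and we need some other reason why the cross-sections stay thin.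

## 4. Countable spaces: a coded tail and descending ranks

Let $X$ be any countable dense-in-itself Hausdorff space. It is enough for density to have points $x$ that take prescribed values on a finite set of coordinates, so let us write down one point $x_j$ for each finite partial function $j$ from $\omega$ to $X$, setting $x_j(i)=j(i)$ on $\mathrm{dom}\,j$. The values on the infinite tail $\omega\setminus\mathrm{dom}\,j$ are free, and we use them to keep a record of $j$: there are only countably many $j$, so fix an injection $t$ from the set of all $j$ to $X$ and let $x_j(i)=t(j)$ for $i\notin\mathrm{dom}\,j$.

Consider a cross-section $C(v)$, $v\in X^K$. If $K$ is infinite, and $x_j,x_{j'}\in C(v)$, pick $k\in K$ outside the finite set $\mathrm{dom}\,j\cup\mathrm{dom}\,j'$. Then $t(j)=v(k)=t(j')$, so $j=j'$. So $C(v)$ contains at most one point of $D$. But if $K$ is finite, every $j$ extending $v$ gives a point of $C(v)$, and these points are dense in $C(v)$. This is the exact point of failure.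

The way past it is to restrict which $j$ are allowed, so that knowing $j(k)$ limits the values of $j$ at later coordinates. Enumerate $X=\{y_0,y_1,\dots\}$ without repetition and call $r(y_n)=n$ the rank of $y_n$. Require the ranks to *descend* along $\mathrm{dom}\,j$. This does not destroy density, because a finite descending sequence can be chosen starting from its last term. And it makes the bad part thin, because only finitely many points have rank below that of $v(k)$. One more detail: we must be able to force a coordinate $\beta$ into $\mathrm{dom}\,j$. For this we keep all tail values away from a fixed open set.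

**Warm-up 4.** If $X$ is a countable dense-in-itself Hausdorff space, then $X^\omega$ has a slim dense set.

*Proof.* Fix disjoint non-empty open $O^0,O^1\subset X$. Let $J$ be the set of all finite partial functions $j$ from $\omega$ to $X$ such that $r(j(\beta))<r(j(k))$ whenever $k<\beta$ are in $\mathrm{dom}\,j$. Since $J$ is countable and $O^0$ is infinite, there is an injection $t:J\to O^0$. Let $x_j$ be $j$ on $\mathrm{dom}\,j$ and $t(j)$ elsewhere, and $D=\{x_j:j\in J\}$.

The set $D$ is dense: given non-empty open $W_i$ for $i$ in a finite set $F$, choose $j(i)\in W_i$ for $i\in F$ from the largest $i$ downwards, each time of rank larger than all ranks used so far. This is possible since $W_i$ is infinite.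

For slimness, let $K$ and $v$ be given. If $K$ is infinite, we saw that $C(v)$ contains at most one point of $D$. If $K$ is finite, fix $k\in K$. There is at most one $j$ with $x_j\in C(v)$ and $k\notin\mathrm{dom}\,j$, as then $t(j)=v(k)$. Let $E_2$ be the set of $x_j\in C(v)$ with $k\in\mathrm{dom}\,j$. Let $W$ be a non-empty basic open subset of $C(v)$, restricting only coordinates in a finite set $G$. Choose $\beta>k$ outside $K\cup G$ and let
$$W'=\{x\in W:x(\beta)\in O^1,\ r(x(\beta))>r(v(k))\}.$$
Only finitely many points are removed from $O^1$, so $W'$ is open and non-empty. If $x_j\in W'$ with $k\in\mathrm{dom}\,j$, then $x_j(\beta)\notin O^0$ forces $\beta\in\mathrm{dom}\,j$, and $r(j(\beta))>r(v(k))=r(j(k))$ contradicts the definition of $J$. So $W'$ misses $E_2$, and $E_2$ is nowhere dense in $C(v)$. Add the at most one remaining point. $\blacksquare$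

Three things stand between this and the general theorem.

First, for uncountable $X$ we need ranks such that each set of points of bounded rank is nowhere dense. Section 5 provides them, on a dense subset of $X$; ranks will take values in several regular cardinals, and only ranks in the same cardinal will be compared.

Second, this splitting into types must not ruin the step that shrinks $W$ to $W'$. There we have to move $x(\beta)$ to a place where the descending condition speaks about it, that is, to points of the same type as $v(k)$. So the type of $v(k)$ must be available at infinitely many other coordinates. In $Z^m\times\mathbb Q^\omega$ with the $\mathbb Q$-coordinates frozen it is not available outside $K$.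

Third, the injection $t$ on all of $J$ is too greedy for long products. In $X^{\omega_1}$ with $X$ countable there are uncountably many $j$, since their domains are arbitrary finite subsets of $\omega_1$, and no injection to $X$ exists. So the tail will record only what the argument needs: for each type the maximal rank occurring in $j$, and the size of $\mathrm{dom}\,j$.

## 5. Stratifying a space by the cofinality of density

Recall that the density $d(U)$ is the least cardinality of a dense subset of $U$. If $V\subset U$ is open, then $d(V)\le d(U)$, because the trace on $V$ of a dense subset of $U$ is dense in $V$. For an infinite cardinal $\lambda$, the cofinality $\mathrm{cf}(\lambda)$ is the least length of an increasing sequence cofinal in $\lambda$; it is an infinite regular cardinal.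

**Definition 5.** Let $\Theta$ be a non-empty set of infinite regular cardinals. A *$\Theta$-stratification* of a space $X$ consists of

- pairwise disjoint non-empty open sets $U_\theta\subset X$ $(\theta\in\Theta)$ with $\bigcup_\theta U_\theta$ dense in $X$;
- sets $Y_\theta\subset U_\theta$ dense in $U_\theta$;
- functions $\rho:Y_\theta\to\theta$ such that for every $\eta<\theta$ the set $\{y\in Y_\theta:\rho(y)\le\eta\}$ is nowhere dense in $X$.

Put $Y=\bigcup_\theta Y_\theta$. For $y\in Y_\theta$ we call $\theta$ the *type* and $\rho(y)$ the *rank* of $y$. As the $U_\theta$ are disjoint, the type is well defined and $Y\cap U_\theta=Y_\theta$.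

*Examples.* For $X=\mathbb Q$ take $\Theta=\{\omega\}$, $U_\omega=Y_\omega=\mathbb Q$, and let $\rho$ be an enumeration; the sets of bounded rank are finite. For $X=\mathbb R$ take the same $Y_\omega=\mathbb Q$ and $\rho$, with $U_\omega=\mathbb R$.

For $X=Z\sqcup\mathbb Q$ two types appear. We first compute $d([s])=2^{\mathfrak c}$ for every basic open $[s]\subset Z$. For the lower bound, choose $\mathfrak c$ coordinates outside $\mathrm{dom}\,s$; extending $s$ by all $2^{\mathfrak c}$ functions on these coordinates gives $2^{\mathfrak c}$ disjoint non-empty open subsets of $[s]$. For the upper bound, consider the points of $Z$ that vanish from some $\alpha<\lambda$ on. Their number is at most $\lambda\cdot2^{\mathfrak c}=2^{\mathfrak c}$, and they are dense in $Z$ since $\mathrm{dom}\,s$ is bounded in the regular cardinal $\lambda$. The construction in the proof below then gives $\Theta=\{\omega,\mathrm{cf}(2^{\mathfrak c})\}$, with ranks in $\omega$ on $\mathbb Q$ and ranks in $\mathrm{cf}(2^{\mathfrak c})$ on $Z$. By König's theorem $\mathrm{cf}(2^{\mathfrak c})>\mathfrak c$, so these are different types.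

**Lemma 6.** Every non-empty dense-in-itself Hausdorff space has a $\Theta$-stratification for some $\Theta$.

*Proof.*

**Step 1: cut $X$ into pieces of constant density.** The purpose is to have pieces in which a set smaller than the density is nowhere dense. Call a non-empty open $U$ *homogeneous* if $d(V)=d(U)$ for all non-empty open $V\subset U$. Every non-empty open $G$ contains a homogeneous set: take a non-empty open $U\subset G$ with $d(U)$ minimal. Then for non-empty open $V\subset U$ we have $d(V)\ge d(U)$ by minimality, and $d(V)\le d(U)$ always. By Zorn's lemma let $\mathcal U$ be a maximal family of pairwise disjoint homogeneous open sets. The set $\bigcup\mathcal U$ is dense: otherwise some non-empty open $G$ misses it, and a homogeneous subset of $G$ could be added to $\mathcal U$.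

**Step 2: put ranks on one piece.** Here we turn an enumeration into a rank function with nowhere dense initial parts. Let $U\in\mathcal U$ and $\lambda_U=d(U)$. Then $\lambda_U$ is infinite: a finite dense subset of $U$ would be closed in $U$, so $U$ would be finite, contrary to (N5). Let $Y_U$ be dense in $U$ with $|Y_U|=\lambda_U$, and enumerate $Y_U=\{y_\xi:\xi<\lambda_U\}$ without repetition. Let $\theta=\mathrm{cf}(\lambda_U)$, let $(\delta_\eta)_{\eta<\theta}$ be increasing and cofinal in $\lambda_U$, and put
$$\rho(y_\xi)=\min\{\eta<\theta:\xi<\delta_\eta\}.$$
For $\eta<\theta$, the set $S=\{y\in Y_U:\rho(y)\le\eta\}$ equals $\{y_\xi:\xi<\delta_\eta\}$, so it has fewer than $\lambda_U$ elements. If $S$ were not nowhere dense in $U$, there would be a non-empty open $V\subset U$ each of whose non-empty open subsets meets $S$; then $S\cap V$ is dense in $V$ and $d(V)\le|S|<\lambda_U=d(V)$ by homogeneity, a contradiction. So $S$ is nowhere dense in $U$.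

**Step 3: merge pieces with equal cofinality.** The aim is to index the pieces by their type only. Let $\Theta=\{\mathrm{cf}(d(U)):U\in\mathcal U\}$. For $\theta\in\Theta$ let $U_\theta$ be the union of those $U\in\mathcal U$ with $\mathrm{cf}(d(U))=\theta$, and $Y_\theta$ the union of the corresponding $Y_U$. The $U_\theta$ are non-empty, open and pairwise disjoint, with dense union, $Y_\theta$ is dense in $U_\theta$, and $\rho:Y_\theta\to\theta$ is defined because the pieces are disjoint. It remains to see that $T=\{y\in Y_\theta:\rho(y)\le\eta\}$ is nowhere dense in $X$ for $\eta<\theta$. Let $G$ be non-empty open. If $G\cap U_\theta=\emptyset$, then $G$ misses $T$. Otherwise $G\cap U\ne\emptyset$ for some $U\in\mathcal U$ with $\mathrm{cf}(d(U))=\theta$. By Step 2, $T\cap U$ is nowhere dense in $U$, so $G\cap U$ contains a non-empty open set missing $T\cap U$; as it lies in $U$, it misses $T$. $\blacksquare$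

## 6. Building $D$ in a product with infinitely repeated types

**Theorem 7.** Let $X_i$ $(i\in I)$ be non-empty dense-in-itself Hausdorff spaces. Suppose $I$ is partitioned into *infinite* classes $I_c$ $(c\in\mathcal C)$, and that for each $c$ there is a $\Theta_c$ such that every $X_i$ with $i\in I_c$ has a $\Theta_c$-stratification. Then $\prod_{i\in I}X_i$ has a slim dense set.

For $X^\omega$ there is one class, $I=\omega$, and all $X_i$ are $X$; the reader may keep this case in mind.

**Step 1: fix stratifications, orders, and two open sets per type.** These play the roles of the rank, of the order of $\omega$, and of $O^0,O^1$ in Warm-up 4. For $i\in I_c$ fix a $\Theta_c$-stratification $U_{i,\theta},Y_{i,\theta},\rho_i$ of $X_i$, and let $Y_i=\bigcup_{\theta\in\Theta_c}Y_{i,\theta}$. Well-order each $I_c$ in the order type of the infinite cardinal $|I_c|$. Then each $k\in I_c$ has infinitely many larger elements in $I_c$. Each $U_{i,\theta}$ is open and non-empty, so it has two distinct points; using disjoint neighborhoods of them, fix disjoint non-empty open sets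
$$O^0_{i,\theta},\ O^1_{i,\theta}\subset U_{i,\theta}.$$
Note that $O^1_{i,\theta}$ is disjoint from $O^0_{i,\theta'}$ for *all* $\theta'\in\Theta_c$: for $\theta'\neq\theta$ this holds because $U_{i,\theta}\cap U_{i,\theta'}=\emptyset$.

**Step 2: define the codes and check that they fit into the tail.** We want a set of codes small enough to be injected into each $X_i$. Let $B_c$ be the set of pairs $(f,n)$, where $n\in\omega$ and $f$ is a function with finite domain contained in $\Theta_c$ and $f(\theta)<\theta$ for $\theta\in\mathrm{dom}\,f$. Put $\tau_c=\sum_{\theta\in\Theta_c}\theta$, an infinite cardinal. Each $f$ is a finite subset of the disjoint union of the sets $\{\theta\}\times\theta$ $(\theta\in\Theta_c)$, which has size $\tau_c$. So there are at most $\tau_c$ many $f$, and $|B_c|\le\tau_c\cdot\omega=\tau_c$.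

For $i\in I_c$ let
$$P_i=\bigcup_{\theta\in\Theta_c}(Y_{i,\theta}\cap O^0_{i,\theta}).$$
The set $Y_{i,\theta}\cap O^0_{i,\theta}$ is dense in $O^0_{i,\theta}$. By (N3) it is not contained in the nowhere dense set $\{y\in Y_{i,\theta}:\rho_i(y)\le\eta\}$, for any $\eta<\theta$. So $\rho_i$ is unbounded in $\theta$ on it, and since $\theta$ is regular, it has at least $\theta$ elements. As the $U_{i,\theta}$ are disjoint, $|P_i|\ge\tau_c$. Hence we may fix an injection
$$t_i:B_c\to P_i .$$
By Step 1, its values satisfy
$$t_i(b)\notin O^1_{i,\theta}\qquad(b\in B_c,\ \theta\in\Theta_c). \tag{1}$$

**Step 3: define the admissible finite parts and the points $x_j$.** This is where the descending condition comes in. Let $J$ be the set of all functions $j$ with finite domain $\mathrm{dom}\,j\subset I$ and $j(i)\in Y_i$ for $i\in\mathrm{dom}\,j$, such that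

$$\text{if } k<\beta \text{ are in } I_c\cap\mathrm{dom}\,j \text{ and } j(k),j(\beta) \text{ have the same type, then } \rho_\beta(j(\beta))<\rho_k(j(k)), \tag{2}$$

for every class $c$. For $j\in J$ and $c\in\mathcal C$ let $b^c_j=(f,|\mathrm{dom}\,j|)\in B_c$, where $\mathrm{dom}\,f$ is the set of types of the points $j(i)$, $i\in I_c\cap\mathrm{dom}\,j$, and $f(\theta)$ is the maximal rank of those of type $\theta$. Define $x_j\in\prod_iX_i$ by
$$x_j(i)=j(i)\ \ (i\in\mathrm{dom}\,j),\qquad x_j(i)=t_i(b^c_j)\ \ (i\in I_c\setminus\mathrm{dom}\,j),$$
and let $D=\{x_j:j\in J\}$.

For example, in $\mathbb Q^\omega$ with $\mathbb Q=\{q_0,q_1,\dots\}$ and $\rho(q_n)=n$, the function $j$ with $j(0)=q_7$, $j(3)=q_2$ is in $J$. Its code is $(f,2)$ with $\mathrm{dom}\,f=\{\omega\}$ and $f(\omega)=7$. If we exchange the two values, the result is not in $J$.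

**Step 4: $D$ is dense.** We check that (2) leaves enough freedom. Let a basic open set be given by a finite $F\subset I$ and non-empty open $W_i\subset X_i$ $(i\in F)$. For $i\in I_c$ the union of the $U_{i,\theta}$ is dense in $X_i$, so after shrinking we may assume $W_i\subset U_{i,\theta_i}$ for some $\theta_i$. In each $F\cap I_c$ separately, choose points $j(i)\in W_i\cap Y_{i,\theta_i}$, going from the largest index downwards, so that the rank of $j(i)$ is larger than the ranks of all previously chosen points of type $\theta_i$ in $F\cap I_c$. Such a point exists: if $\eta<\theta_i$ is the maximum of these finitely many ranks, then $Y_{i,\theta_i}\cap W_i$ is dense in $W_i$ and so, by (N3), not contained in the nowhere dense set of points of $Y_{i,\theta_i}$ of rank $\le\eta$. (If there is no previous point of type $\theta_i$, any point of $W_i\cap Y_{i,\theta_i}$ will do.) If $k<\beta$ are in $F\cap I_c$ and $\theta_k=\theta_\beta$, then $j(\beta)$ was chosen before $j(k)$, so $\rho_\beta(j(\beta))<\rho_k(j(k))$. Thus $j\in J$, and $x_j$ lies in the given open set.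

## 7. Every cross-section of $D$ is nowhere dense

Let $\emptyset\ne K\subsetneq I$ and $v\in\prod_{i\in K}X_i$. As before, $C(v)$ is identified with $\prod_{i\in I\setminus K}X_i$. A point of $D$ may be $x_j$ for several $j$; a set such as $\{x_j:\dots\}$ consists of the points for which at least one such $j$ exists.

**Step 5: points with a common code form a nowhere dense set.** This replaces the statement "at most one point" of Warm-up 4: the code no longer determines $j$, but it bounds all ranks in $j$.

**Claim 8.** If $i\in I_c\setminus K$ and $b=(f,n)\in B_c$, then $E=\{x_j\in C(v):b^c_j=b\}$ is nowhere dense in $C(v)$.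

*Proof.* Let $x_j\in E$ with $b^c_j=b$. If $i\notin\mathrm{dom}\,j$, then $x_j(i)=t_i(b)$. If $i\in\mathrm{dom}\,j$, then $x_j(i)=j(i)$ has some type $\theta\in\mathrm{dom}\,f$ and rank at most $f(\theta)$. So in any case
$$x_j(i)\in N:=\{t_i(b)\}\cup\bigcup_{\theta\in\mathrm{dom}\,f}\{y\in Y_{i,\theta}:\rho_i(y)\le f(\theta)\}.$$
This is a finite union of nowhere dense subsets of $X_i$, by (N5) and Definition 5, so $N$ is nowhere dense by (N1). The projection $C(v)\to X_i$ is open and continuous, so by (N4) the preimage of $N$, which contains $E$, is nowhere dense in $C(v)$. $\blacksquare$

**Step 6: a frozen infinite part of a class fixes the code of that class.** We need this in two of the cases below. Suppose $K\cap I_c$ is infinite and $x_j,x_{j'}\in C(v)$. Pick $k\in(K\cap I_c)\setminus(\mathrm{dom}\,j\cup\mathrm{dom}\,j')$. Then $t_k(b^c_j)=v(k)=t_k(b^c_{j'})$, and injectivity of $t_k$ gives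
$$b^c_j=b^c_{j'}. \tag{3}$$

**Step 7: three cases cover everything.** They depend on how $K$ cuts the classes.

- Case 1: for some $c$, $K\cap I_c$ is infinite and $I_c\setminus K\neq\emptyset$.
- Case 2: for some $c$, $K\cap I_c$ is finite and non-empty.
- Case 3: every class is either contained in $K$ or disjoint from $K$.

If neither Case 1 nor Case 2 holds, then every class $I_c$ that meets $K$ has $K\cap I_c$ infinite, and then $I_c\subset K$; this is Case 3. With a single class, Case 3 cannot occur, because $K$ is non-empty and proper.

**Case 1: infinitely many coordinates of a class are frozen, but not all.** By (3) all $x_j\in C(v)$ have the same code $b^c_j$. Apply Claim 8 to this code and any $i\in I_c\setminus K$: the set $D\cap C(v)$ is nowhere dense in $C(v)$. (If it is empty there is nothing to prove.)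

**Case 2: finitely many coordinates of a class are frozen, and at least one.** Here the descending condition does its work. Fix $k\in K\cap I_c$. Then $D\cap C(v)=E_1\cup E_2$, where $E_1$ is the set of $x_j\in C(v)$ with $k\notin\mathrm{dom}\,j$ and $E_2$ the set of those with $k\in\mathrm{dom}\,j$. By (N1) we may treat them separately.

For $x_j\in E_1$ we have $v(k)=t_k(b^c_j)$, so $b^c_j$ is determined by $v(k)$, as $t_k$ is injective. The class $I_c$ is infinite, so $I_c\setminus K\neq\emptyset$, and Claim 8 shows that $E_1$ is nowhere dense in $C(v)$.

For $E_2$, note that $x_j\in E_2$ implies $v(k)=j(k)\in Y_k$. So if $v(k)\notin Y_k$, then $E_2=\emptyset$. Otherwise let $\theta\in\Theta_c$ and $\eta<\theta$ be the type and the rank of $v(k)$. Let $W$ be a non-empty basic open subset of $C(v)$, restricting only the coordinates in a finite set $G\subset I\setminus K$. Since $k$ has infinitely many larger elements in $I_c$, and $K\cap I_c$ and $G$ are finite, we can choose $\beta\in I_c\setminus(K\cup G)$ with $\beta>k$. Because $k$ and $\beta$ are in the same class, the type $\theta$ is available in $X_\beta$. Let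
$$V=O^1_{\beta,\theta}\setminus\overline{\{y\in Y_{\beta,\theta}:\rho_\beta(y)\le\eta\}},$$
which is open, and non-empty by (N3). Put $W'=\{x\in W:x(\beta)\in V\}$. As $W$ does not restrict $\beta$, this is a non-empty open subset of $W$.

We claim $W'\cap E_2=\emptyset$. Suppose $x_j\in W'\cap C(v)$ with $k\in\mathrm{dom}\,j$. Since $x_j(\beta)\in O^1_{\beta,\theta}$, it is not a value of $t_\beta$, by (1). So $\beta\in\mathrm{dom}\,j$, and $j(\beta)\in Y_\beta\cap U_{\beta,\theta}=Y_{\beta,\theta}$. Thus $j(k)=v(k)$ and $j(\beta)$ have the same type $\theta$, and $k<\beta$. By (2), $\rho_\beta(j(\beta))<\rho_k(j(k))=\eta$. But $j(\beta)\in V$ means that the rank of $j(\beta)$ is larger than $\eta$, a contradiction. So $E_2$ is nowhere dense in $C(v)$, and hence so is $D\cap C(v)$.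

**Case 3: whole classes are frozen and whole classes are free.** Now no free coordinate shares a class with a frozen one, so ranks give no information, and we use the number $n$ in the code. As $K$ is non-empty and proper, there are classes with $I_c\subset K$ and $I_{c'}\cap K=\emptyset$. The class $I_c$ is infinite, so by (3) all $x_j\in C(v)$ have the same code $b^c_j$; in particular they have the same $n=|\mathrm{dom}\,j|$. (Again, if $D\cap C(v)=\emptyset$ we are done.) Let $W$ be a non-empty basic open subset of $C(v)$, restricting only coordinates in a finite set $G$. Choose distinct $\beta_0,\dots,\beta_n\in I_{c'}\setminus G$ and some $\theta\in\Theta_{c'}$, and put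
$$W'=\{x\in W:x(\beta_l)\in O^1_{\beta_l,\theta}\text{ for all }l\le n\},$$
a non-empty open subset of $W$. If $x_j\in W'$, then by (1) no $x_j(\beta_l)$ is a value of $t_{\beta_l}$, so all $\beta_l$ are in $\mathrm{dom}\,j$ and $|\mathrm{dom}\,j|\ge n+1$, a contradiction. So $W'\cap D=\emptyset$, and $D\cap C(v)$ is nowhere dense in $C(v)$.

Hence $D$ is slim, and Theorem 7 is proved. $\blacksquare$

## 8. Infinite powers, repeated factors, separable factors

**Corollary 9.**

(a) $X^\omega$, and indeed $X^\kappa$ for every infinite $\kappa$, has a slim dense set, for every non-empty dense-in-itself Hausdorff space $X$.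

(b) $\prod_cX_c^{\kappa_c}$ has a slim dense set whenever all $\kappa_c$ are infinite and the $X_c$ are non-empty dense-in-itself Hausdorff spaces. That is, a product in which each factor is repeated infinitely often has a slim dense set.

(c) Any infinite product of non-empty separable dense-in-itself Hausdorff spaces has a slim dense set.

*Proof.* (a) By Lemma 6, $X$ has a $\Theta$-stratification for some $\Theta$. Apply Theorem 7 with $I=\kappa$ as the only class.

(b) Let the class $I_c$ consist of the $\kappa_c$ coordinates that belong to $X_c$. By Lemma 6, $X_c$ has a $\Theta_c$-stratification for some $\Theta_c$, and Theorem 7 applies.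

(c) Open subsets of a separable space are separable. So in the proof of Lemma 6 each homogeneous set has density $\omega$, being infinite, and $\Theta=\{\omega\}$. Thus all factors have an $\{\omega\}$-stratification, and Theorem 7 applies with one class, even though the factors may be different. $\blacksquare$

Part (a) answers the question negatively: ZFC proves that there is no dense-in-itself Hausdorff space $X$ for which $X^\omega$ has no slim dense set.

Compare this with Section 2. By (b), the product $Z^\omega\times\mathbb Q^\omega$ has a slim dense set, while by Proposition 3 the products $Z^m\times\mathbb Q^\omega$ with $1\le m<\omega$ have none. So "infinitely often" in (b) cannot be replaced by any finite number, and (a) does not extend to countable products of different spaces, as $Z\times\mathbb Q^\omega$ shows. Likewise, for $X=Z\sqcup\mathbb Q$ no power $X^n$ with $2\le n<\omega$ has a slim dense set, and every infinite power has one.
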